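\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Self-duality of the stably free modules\\ defined by powers of a unimodular row}


\begin{abstract}
For a unimodular row $u=(u_0,\dots,u_n)$ over a commutative ring $A$ and exponents
$e_\nu>0$, let $P(u^e)$ be the quotient of $A^{n+1}$ by the submodule generated by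
$(u_0^{e_0},\dots,u_n^{e_n})$. We prove that $P(u^e)$ is self dual whenever
$2e_0\cdots e_n\equiv 0 \bmod n!$. More precisely, the isomorphism class of $P(u^e)$ depends only on
$u$ and on $e_0\cdots e_n$ modulo $n!$, and for even $n$ duality changes the sign of this residue; for odd
$n$ the modules are self dual by a theorem of Lam. For the coordinate row $z$ over any ring
between the complex polynomial functions and the continuous complex-valued functions on the sphere $S^{2n+1}$,
there are no further isomorphisms among the modules $P(z^e)$ and their duals. The proof describes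
$P(u^e)$ over the universal ring by explicit clutching matrices and manipulates these up to homotopy.
\end{abstract}

\section{The question and the answer}

All rings are commutative with $1$, and $n\ge 1$ throughout. A row $u=(u_0,\dots,u_n)\in A^{n+1}$ is
\emph{unimodular} if $\sum_i w_iu_i=1$ for some $w_i\in A$. We write rows as columns whenever this is
convenient, so the condition reads $w^tu=1$. Put
\[
P(u)=P_A(u)=A^{n+1}/Au .
\]
If $w^tu=1$, then $A^{n+1}=Au\oplus\ker(w^t)$. Hence $P(u)\cong\ker(w^t)$ is projective of rank $n$ and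
$P(u)\oplus A\cong A^{n+1}$: the module is stably free. Dualizing, we also get
$P(u)^*\oplus A\cong A^{n+1}$. So $P(u)$ and its dual become isomorphic after adding one free summand, and
it is natural to ask whether they are isomorphic already, that is, whether $P(u)$ is \emph{self dual}.

For positive integers $e_0,\dots,e_n$ put
\[
u^e=(u_0^{e_0},\dots,u_n^{e_n}),\qquad E=e_0\cdots e_n .
\]
This row is again unimodular, because a maximal ideal containing all $u_\nu^{e_\nu}$ contains all $u_\nu$.
We study the modules $P(u^e)$.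

\subsection*{What is known, and what topology suggests}

For $n=1$ the module $P(u)$ is free: if $w_0u_0+w_1u_1=1$, then $u$ is the first column of
$\begin{pmatrix}u_0&-w_1\\u_1&w_0\end{pmatrix}\in SL_2(A)$. Two general theorems are in the background.
\begin{enumerate}
\item[(i)] (Lam) If $P\oplus A^t\cong A^{r+t}$, then $P$ is self dual if $r\le2$, or if $r$ is odd and $t=1$.
\item[(ii)] (Suslin) If all $e_\nu>0$ and $E\equiv0\bmod n!$, then $P(u^e)$ is free, for every unimodular row $u$.
\end{enumerate}
So self-duality of $P(u^e)$ is a question about even $n\ge4$. (The case of (i) that we need, $r$ odd and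
$t=1$ for modules $P(u)$, has a short proof, given in Proposition~\ref{odd}.)

To see what to expect, consider the sphere
$S^{2n+1}=\{\sum_{i=0}^n x_i^2+\sum_{i=0}^n y_i^2=1\}\subset\mathbb R^{2n+2}$ with
$z_\nu=x_\nu+iy_\nu$, $\bar z_\nu=x_\nu-iy_\nu$. Let
\[
A_n=\mathbb C[z_0,\dots,z_n,\bar z_0,\dots,\bar z_n]\big/\bigl(\textstyle\sum z_\nu\bar z_\nu-1\bigr)
\]
be its ring of complex polynomial functions, a subring of the ring $\mathbb C(S^{2n+1})$ of continuous complex-valued
functions. The following is known.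
\begin{enumerate}
\item[(iii)] Let $n$ be even, let $R$ be a subring of $\mathbb C(S^{2n+1})$ containing $A_n$, and let all $e_\nu>0$. If
$P_R(z^e)$ is self dual, then $2E\equiv0\bmod n!$. Moreover, over $A_n$ the module $P(z^e)$ is not free if
$E\not\equiv0\bmod n!$.
\end{enumerate}
The reason is a degree. A unimodular row over $\mathbb C(S^{2n+1})$ is a map
$S^{2n+1}\to\mathbb C^{n+1}\setminus\{0\}$, and the row $z^e$ has degree $E$. Section~\ref{sphere} shows that the module
determines this degree modulo $n!$, and that the dual module belongs to a row of degree $(-1)^{n+1}E$. For even $n$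
self-duality over the sphere therefore forces $E\equiv-E$, that is, $2E\equiv0\bmod n!$. The question posed in
\cite{SFM} is whether this condition is also sufficient, and not just on spheres:

\begin{quote}
\emph{Does $2e_0\cdots e_n\equiv0\bmod n!$ imply that $P(u_0^{e_0},\dots,u_n^{e_n})$ is self dual for every
unimodular row over every commutative ring?}
\end{quote}

\noindent The answer is yes.

\begin{theorem}\label{A}
If all $e_\nu>0$ and $2E\equiv0\bmod n!$, then $P(u^e)\cong P(u^e)^*$ for every unimodular row $u=(u_0,\dots,u_n)$ over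
every commutative ring.
\end{theorem}

For example, for $n=4$ the module $P(u_0^{12},u_1,u_2,u_3,u_4)$ is always self dual. For even $n$ we deduce
Theorem~\ref{A} from a statement about pairs of exponent vectors. Write $F=f_0\cdots f_n$.

\begin{theorem}\label{B}
Let $u=(u_0,\dots,u_n)$ be a unimodular row over a commutative ring, and let all $e_\nu,f_\nu>0$.
\begin{enumerate}
\item[(1)] If $E\equiv F\bmod n!$, then $P(u^e)\cong P(u^f)$.
\item[(2)] If $n$ is even and $E+F\equiv0\bmod n!$, then $P(u^e)^*\cong P(u^f)$.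
\end{enumerate}
\end{theorem}

For even $n$ Theorem~\ref{A} is part (2) with $f=e$; for odd $n$ it is Lam's theorem. For the row $z$ over the sphere
there are no isomorphisms beyond those given by Theorem~\ref{B} and, for odd $n$, by self-duality.

\begin{theorem}\label{C}
Let $R$ be any subring of $\mathbb C(S^{2n+1})$ containing $A_n$, and let all $e_\nu,f_\nu>0$. Then
\[
P_R(z^e)\cong P_R(z^f)\iff E\equiv F\bmod n!,\qquad
P_R(z^e)^*\cong P_R(z^f)\iff E\equiv(-1)^{n+1}F\bmod n!.
\]
So for even $n$ the module $P_R(z^e)$ is self dual if and only if $2E\equiv0\bmod n!$. The modules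
$P_R(z^e)$ form exactly $n!$ isomorphism classes, indexed by $E\in\mathbb Z/n!$, and duality acts on them by
$E\mapsto(-1)^{n+1}E$.
\end{theorem}

Thus for even $n$ the condition $2E\equiv0\bmod n!$ is sufficient for self-duality over all rings, and already over
$A_n$ it is necessary.

\subsection*{The method}

Only the product $E$ matters (Section~\ref{product}), so we may study
$P(u_0^m,u_1,\dots,u_n)$, and it suffices to do so over the ring $\Lambda$ carrying the
universal unimodular row $(x,a_1,\dots,a_n)$. There the module is glued from two free modules by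
an explicit $n\times n$ matrix $g_m(a,b)$, where $b$ comes from a relation $xy+b^ta=1$. These matrices make sense for all
$m\in\mathbb Z$ and satisfy $g_{m+l}=g_mg_l$. The dual module is glued by $g_{-m}(b,a)$. Two things remain:
to exchange $a$ and $b$, which can be done when $n$ is even (Section~\ref{swap}), and to replace $-m$ by a
positive integer, which is possible because the class of $g_m$ is periodic in $m$ with period $n!$
(Section~\ref{period}). Example~\ref{two} carries this out by hand for $n=2$.

\subsection*{Results that we quote}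

Besides (i) and (ii) we use the following. An $A[T]$-module is \emph{extended from} $A$ if it is isomorphic
to $Q_0\otimes_AA[T]$ for some $A$-module $Q_0$.
\begin{itemize}
\item \emph{Quillen's local--global theorem} \cite[Thm.~1]{Quillen}. Let $Q$ be a finitely presented $A[T]$-module
such that $Q_{\mathfrak m}$ is extended from $A_{\mathfrak m}$ for every maximal ideal $\mathfrak m$ of $A$. Then $Q$
is extended from $A$.
\item \emph{Quillen's lemma} \cite[Lemma~1]{Quillen}. Let $f\in A$ and let $\theta(T)\in GL_r(A_f[T])$ satisfy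
$\theta(0)=1$. There is $k$ such that whenever $c_1,c_2\in A$ and $c_1-c_2\in f^kA$, the matrix
$\theta(c_1T)\theta(c_2T)^{-1}$ lies in the image of $GL_r(A[T])$.
\item (Bott; only for Theorem~\ref{C}) $\pi_{2n}(U(n))\cong\mathbb Z/n!$ and $\pi_{2n}(U(n+1))=0$.
\end{itemize}

\section{Orbits, duals, and the exchange trick}\label{prelim}

If $\gamma\in GL_{n+1}(A)$, then $\gamma$ induces $P(v)\cong P(\gamma v)$. In particular we may permute
coordinates and change their signs. Both $P(v)$ and duals of finitely generated projective modules commute with base change.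

\begin{lemma}\label{dualrow}
If $w^tv=1$, then $P(v)^*\cong P(w)$.
\end{lemma}
\begin{proof}
The dual of $A^{n+1}/Av$ is $\ker(v^t)\subset A^{n+1}$. Since $v^tw=1$, we have $A^{n+1}=Aw\oplus\ker(v^t)$, so
$\ker(v^t)\cong A^{n+1}/Aw$.
\end{proof}

So self-duality of $P(v)$ asks for an exchange of $v$ and $w$. The tool is an \emph{alternating} matrix:
a matrix $S$ with $S^t=-S$ and zero diagonal, so that $c^tSc=0$ for every column $c$. For even size we always write
$J$ for the block diagonal integer matrix with blocks $\begin{pmatrix}0&1\\-1&0\end{pmatrix}$. It is alternating, and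
$J^t=-J=J^{-1}$.

\begin{proposition}\label{odd}
If $n$ is odd, then $P(v)\cong P(v)^*$ for every unimodular row $v=(v_0,\dots,v_n)$.
\end{proposition}
\begin{proof}
Let $w^tv=1$ and let $S$ be an alternating integer matrix of size $n+1$. Since $w^tSw=0$, the matrix $1+Sww^t$ has inverse
$1-Sww^t$, and it maps $v$ to $v+Sw$. Hence
\[
P(v)\cong P(v+Sw)\qquad\text{whenever }w^tv=1 .
\]
As $n+1$ is even, we may take $S=J$ and get $P(v)\cong P(v+Jw)$. Now
$(Jv)^t(v+Jw)=-v^tJv+v^tJ^tJw=v^tw=1$, so we may use the same rule for $v+Jw$ with $Jv$ in place of $w$: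
\[
P(v+Jw)\cong P(v+Jw+J^2v)=P(Jw)\cong P(w)\cong P(v)^* ,
\]
where the last isomorphism is Lemma~\ref{dualrow}.
\end{proof}

For even $n$ there is no invertible alternating integer matrix of size $n+1$, since an alternating integer matrix of
odd size has determinant $0$. But there is one of size $n$. This is the reason to pass from rows of length $n+1$ to
clutching matrices of size $n$, where the same trick will work.

\section{Only the product of the exponents matters}\label{product}

\begin{lemma}\label{move}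
Let $(p,q,c)$ be unimodular over $A$, where $c$ is a possibly empty vector, and let $k\ge1$. Then
$P(p^k,q,c)\cong P(p,q^k,c)$.
\end{lemma}
\begin{proof}
The idea is to rotate $(p,q)$ into $(-q,p)$ by a polynomial path and to take the $k$-th power of the first
coordinate along the way. Let
\[
\varepsilon(T)=\begin{pmatrix}1&-T\\0&1\end{pmatrix}\begin{pmatrix}1&0\\T&1\end{pmatrix}\begin{pmatrix}1&-T\\0&1\end{pmatrix},
\qquad \varepsilon(0)=1,\quad \varepsilon(1)=\begin{pmatrix}0&-1\\1&0\end{pmatrix}.
\]
Let $(X,Y)^t=\varepsilon(T)(p,q)^t$ and $v(T)=(X^k,Y,c)$. A maximal ideal of $A[T]$ containing the entries of $v(T)$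
contains $X,Y,c$, hence $p,q,c$ since $\varepsilon(T)$ is invertible; this is impossible. So $v(T)$ is
unimodular. Put $Q=P_{A[T]}(v(T))$, which is finitely presented.

Let $\mathfrak m$ be a maximal ideal of $A$. If some entry of $c$ is a unit in $A_{\mathfrak m}$, we subtract multiples of it
from the other entries and rescale it; this moves $v(T)$ to a standard basis vector, so $Q_{\mathfrak m}$ is free. Otherwise
all entries of $c$ lie in $\mathfrak mA_{\mathfrak m}$, so $(p,q)$ is unimodular over $A_{\mathfrak m}$. Then $(X,Y)$, and with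
it $(X^k,Y)$, is unimodular over $A_{\mathfrak m}[T]$. A unimodular pair is the first column of a matrix in $SL_2$. So $v(T)$
can be moved to $(1,0,c)$ and then to $(1,0,\dots,0)$, and $Q_{\mathfrak m}$ is again free.

By Quillen's local--global theorem $Q\cong Q_0\otimes_AA[T]$ for some $Q_0$. Hence $Q/TQ\cong Q_0\cong Q/(T-1)Q$, that is,
$P(p^k,q,c)\cong P((-q)^k,p,c)\cong P(p,q^k,c)$.
\end{proof}

Apply the lemma with $p=u_0^{e_0}$, $q=u_1$, $k=e_1$ and $c=(u_2^{e_2},\dots,u_n^{e_n})$. It gives
$P(u^e)\cong P(u_0^{e_0e_1},u_1,c)$. Treating $u_2,\dots,u_n$ in the same way, one at a time, we get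
\begin{equation}\label{prod}
P(u^e)\cong P(u_0^{E},u_1,\dots,u_n).
\end{equation}

\section{Clutching over the universal ring}\label{clutch}

Let
\[
\Lambda=\mathbb Z[x,y,a_1,\dots,a_n,b_1,\dots,b_n]\big/\bigl(xy+\textstyle\sum a_ib_i-1\bigr),
\]
with columns $a=(a_i)$, $b=(b_i)$, and put $s=b^ta=1-xy$. If $\sum_iw_iu_i=1$ in a ring $A$, there is a homomorphism
$\Lambda\to A$ with $x\mapsto u_0$, $y\mapsto w_0$, $a_i\mapsto u_i$, $b_i\mapsto w_i$, and it carries $P_\Lambda(x^m,a)$ to
$P_A(u_0^m,u_1,\dots,u_n)$ for $m\ge1$. So it suffices to work over $\Lambda$.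

Since $xy+s=1$, we have $x^k\Lambda+s^k\Lambda=\Lambda$ for all $k\ge0$; the open sets where $x$ and where $s$ is
invertible cover the spectrum. Moreover $y=x^{-1}(1-b^ta)$ in $\Lambda_x$, so
\begin{equation}\label{poly}
\Lambda_x=\mathbb Z[x^{\pm1}][a_1,\dots,a_n,b_1,\dots,b_n]
\end{equation}
is a polynomial ring over $\mathbb Z[x^{\pm1}]$.

\subsection*{Gluing}

For $g\in GL_n(\Lambda_{xs})$ let
\[
M(g)=\{(p,q)\in\Lambda_x^n\times\Lambda_s^n:\ q=gp\ \text{in}\ \Lambda_{xs}^n\}.
\]
Write $g\sim g'$ if $g'=k_2gk_1$ with $k_2$ in the image of $GL_n(\Lambda_s)$ and $k_1$ in the image of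
$GL_n(\Lambda_x)$. This is an equivalence relation. We recall the standard facts.
\begin{itemize}
\item \emph{$M(g)$ is finitely generated projective, and the projections give $M(g)_x\cong\Lambda_x^n$ and
$M(g)_s\cong\Lambda_s^n$.} Indeed $M(g)$ is the kernel of $(p,q)\mapsto q-gp$. Localized at $x$, this kernel is
$\{(p,q)\in\Lambda_x^n\times\Lambda_{xs}^n:q=gp\}\cong\Lambda_x^n$; localized at $s$, it is $\cong\Lambda_s^n$ since $g$ is
invertible.
\item \emph{If $M$ is a $\Lambda$-module with isomorphisms $\varphi:M_x\to\Lambda_x^n$ and $\psi:M_s\to\Lambda_s^n$, then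
$M\cong M(\psi\varphi^{-1})$}, by $\mu\mapsto(\varphi(\mu),\psi(\mu))$, which is bijective after localizing at $x$ and at $s$.
\item \emph{$M(g)\cong M(g')$ if and only if $g\sim g'$.} If $g'=k_2gk_1$, send $(p,q)$ to $(k_1^{-1}p,k_2q)$. Conversely,
an isomorphism localizes to matrices $l_1\in GL_n(\Lambda_x)$, $l_2\in GL_n(\Lambda_s)$ with $l_2g=g'l_1$, so
$g'=l_2gl_1^{-1}$. As $M(1)\cong\Lambda^n$, the module $M(g)$ is free of rank $n$ if and only if $g\sim1$.
\item \emph{$M(g)^*\cong M(g^{-t})$, where $g^{-t}=(g^{-1})^t$.} For $(p,q)\in M(g)$ and $(p',q')\in M(g^{-t})$ we have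
$q^tq'=p^tg^tg^{-t}p'=p^tp'$ in $\Lambda_{xs}$. So $p^tp'\in\Lambda_x$ and $q^tq'\in\Lambda_s$ come from a unique element of
$\Lambda$. The resulting pairing $M(g)\times M(g^{-t})\to\Lambda$ is the standard one after localizing at $x$ or at $s$, hence perfect.
\end{itemize}

\subsection*{The clutching matrices}

For columns $\alpha,\beta\in\Lambda^n$ with $\beta^t\alpha=s$ the matrix $\alpha\beta^t/s$ is idempotent, since
$\alpha(\beta^t\alpha)\beta^t=s\,\alpha\beta^t$. For $m\in\mathbb Z$ put
\[
g_m(\alpha,\beta)=1+(x^m-1)\,\alpha\beta^t/s\in GL_n(\Lambda_{xs}),\qquad g_m=g_m(a,b).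
\]
This matrix multiplies $\alpha$ by $x^m$ and fixes $\ker(\beta^t)$, and $\Lambda_{xs}^n=\Lambda_{xs}\alpha\oplus\ker(\beta^t)$. Hence
\begin{equation}\label{add}
g_{m+l}(\alpha,\beta)=g_m(\alpha,\beta)\,g_l(\alpha,\beta),\qquad
g_m(\alpha,\beta)^{-t}=g_{-m}(\beta,\alpha)\qquad(m,l\in\mathbb Z).
\end{equation}

\begin{lemma}\label{clutching}
$P_\Lambda(x^m,a)\cong M(g_m)$ for $m\ge1$.
\end{lemma}
\begin{proof}
Where $x$ is invertible we eliminate the coordinate $x^m$; where $s$ is invertible we use that $a$ alone is unimodular.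
Let $\pi=ab^t/s$, so $\pi a=a$. For $(c_0,c)$ with $c_0$ a scalar and $c$ a column of length $n$, put
\[
\varphi(c_0,c)=c-x^{-m}c_0a\ \text{ over }\Lambda_x,\qquad
\psi(c_0,c)=c+(x^m-1)\pi c-c_0a\ \text{ over }\Lambda_s .
\]
Both kill $(x^m,a)$: we have $\varphi(x^m,a)=a-a=0$ and $\psi(x^m,a)=a+(x^m-1)a-x^ma=0$. The map $\varphi$ is onto, as
$\varphi(0,c)=c$. So is $\psi$, because
\[
\psi\bigl(-b^td/s,\,(1-\pi)d\bigr)=(1-\pi)d+(x^m-1)\pi(1-\pi)d+ab^td/s=(1-\pi)d+\pi d=d .
\]
A surjection from a projective module of rank $n$ onto a free module of rank $n$ has a finitely generated projective kernel of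
rank $0$, so it is an isomorphism. Thus $\varphi$ and $\psi$ induce isomorphisms of $P_\Lambda(x^m,a)_x$ with $\Lambda_x^n$ and of
$P_\Lambda(x^m,a)_s$ with $\Lambda_s^n$. Over $\Lambda_{xs}$ the
relation $g_ma=x^ma$ gives $g_m\varphi(c_0,c)=g_mc-c_0a=\psi(c_0,c)$. So $\psi\varphi^{-1}=g_m$.
\end{proof}

For $n=1$ we have $ab/s=1$, so $g_m=x^m\in GL_1(\Lambda_x)$ and $g_m\sim1$, in agreement with the freeness of $P(u)$. For
$n\ge2$ matrices do not commute, and $g\sim1$ does not formally imply $gg_m\sim g_m$. The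
next lemma provides factors that can be dropped wherever they stand.

\subsection*{Homotopy}

Call $\eta\in GL_n(\Lambda_{xs})$ \emph{null-homotopic} if $\eta=\eta(1)$ for some $\eta(T)\in GL_n(\Lambda_{xs}[T])$ with
$\eta(0)=1$. Products, inverses and conjugates of null-homotopic matrices are null-homotopic.

\begin{lemma}\label{homotopy}
If $\eta\in GL_n(\Lambda_{xs})$ is null-homotopic, then $g\eta g'\sim gg'$ for all $g,g'\in GL_n(\Lambda_{xs})$.
\end{lemma}
\begin{proof}
Since $g\eta g'=gg'\cdot(g'^{-1}\eta g')$, we may assume $g'=1$. Let $\theta(T)=g\,\eta(T)g^{-1}$, so $\theta(0)=1$. We split the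
path at a suitable $c\in\Lambda$, so that one part can be absorbed on the left and the other on the right. Apply Quillen's
lemma to $\theta(T)$ over $(\Lambda_s)_x$ with $c_1=c$, $c_2=0$, and to $\eta(T)^{-1}$ over
$(\Lambda_x)_s$ with $c_1=c$, $c_2=1$, and set $T=1$. Taking the larger of the two exponents, we find $k$ such that, for $c\in\Lambda$,
\begin{itemize}
\item if $c\in x^k\Lambda$, then $\theta(c)$ lies in the image of $GL_n(\Lambda_s)$;
\item if $1-c\in s^k\Lambda$, then $\eta(c)^{-1}\eta(1)$ lies in the image of $GL_n(\Lambda_x)$.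
\end{itemize}
Because $x^k\Lambda+s^k\Lambda=\Lambda$, some $c$ satisfies both conditions. Then
$g\,\eta(1)=\theta(c)\cdot g\cdot\eta(c)^{-1}\eta(1)\sim g$.
\end{proof}

\section{Exchanging $a$ and $b$}\label{swap}

By (\ref{add}) the dual of $M(g_m(a,b))$ is $M(g_{-m}(b,a))$. We now exchange $a$ and $b$ by the
trick of Proposition~\ref{odd}, this time with matrices of size $n$.

\begin{lemma}\label{trans}
Let $\alpha,\beta\in\Lambda^n$ with $\beta^t\alpha=s$, and let $S$ be an alternating integer matrix of size $n$. Put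
$\tau=1+S\beta\beta^t/s$ and $\tau'=1+\alpha\alpha^tS/s$. Then $\tau,\tau'\in GL_n(\Lambda_s)$, their images in
$GL_n(\Lambda_{xs})$ are null-homotopic, and for all $m\in\mathbb Z$
\[
\tau\,g_m(\alpha,\beta)\,\tau^{-1}=g_m(\alpha+S\beta,\beta),\qquad
\tau'\,g_m(\alpha,\beta)\,\tau'^{-1}=g_m(\alpha,\beta+S\alpha).
\]
\end{lemma}
\begin{proof}
Since $\beta^tS\beta=0=\alpha^tS\alpha$, the matrices $S\beta\beta^t$ and $\alpha\alpha^tS$ have square $0$. So
$1+T\,S\beta\beta^t/s$ and $1+T\,\alpha\alpha^tS/s$ are invertible over $\Lambda_s[T]$, with inverses obtained by changing the sign of $T$;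
they join $1$ to $\tau$ and to $\tau'$. The new pairs again have product $s$, because $\beta^t(\alpha+S\beta)=s$ and
$(\beta+S\alpha)^t\alpha=s-\alpha^tS\alpha=s$. Finally
\begin{align*}
\tau\alpha&=\alpha+S\beta, & \beta^t\tau^{-1}&=\beta^t-\beta^tS\beta\,\beta^t/s=\beta^t,\\
\tau'\alpha&=\alpha+\alpha\,\alpha^tS\alpha/s=\alpha, & \beta^t\tau'^{-1}&=\beta^t-\alpha^tS=(\beta+S\alpha)^t .
\end{align*}
Conjugating $\alpha\beta^t/s$ by $\tau$ and by $\tau'$ gives the two formulas.
\end{proof}

\begin{proposition}\label{exchange}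
Let $n$ be even. There is $\tau\in GL_n(\Lambda_s)$, with null-homotopic image in $GL_n(\Lambda_{xs})$, such that
$\tau\,g_m(a,b)\,\tau^{-1}=g_m(Jb,Ja)$ for all $m\in\mathbb Z$. Consequently
\[
g_m(b,a)\sim g_m(a,b)\qquad(m\in\mathbb Z).
\]
\end{proposition}
\begin{proof}
Use Lemma~\ref{trans} with $S=J$ three times, changing the first, the second, and again the first entry of the pair.
As $J^2=-1$, the pairs are
\[
(a,b)\to(a+Jb,\;b)\to(a+Jb,\;b+Ja+J^2b)=(a+Jb,\;Ja)\to(a+Jb+J^2a,\;Ja)=(Jb,\;Ja).
\]
Let $\tau=\tau_3\tau_2\tau_1$ be the product of the three successive conjugating matrices. By Lemma~\ref{homotopy} both $\tau$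
and $\tau^{-1}$ can be dropped, so $g_m(Jb,Ja)\sim g_m(a,b)$. Finally $J\in GL_n(\mathbb Z)$ and
\[
J^{-1}g_m(Jb,Ja)J=1+(x^m-1)\,b\,a^tJ^tJ/s=g_m(b,a),
\]
so $g_m(b,a)\sim g_m(Jb,Ja)$.
\end{proof}

\begin{example}[The case $n=2$ by hand]\label{two}
For $2\times2$ matrices the adjugate is $\operatorname{adj}(M)=JM^tJ^{-1}$, and
$M+\operatorname{adj}(M)=\operatorname{tr}(M)\cdot1$. For $M=ab^t$ this reads $ab^t+Jb\,(Ja)^t=s\cdot1$, because $J^t=J^{-1}$.
Hence
\[
x\,g_{-1}(Jb,Ja)=x+(1-x)\,\frac{Jb\,(Ja)^t}{s}=x+(1-x)\Bigl(1-\frac{ab^t}{s}\Bigr)=1+(x-1)\frac{ab^t}{s}=g_1 .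
\]
With $\tau$ from Proposition~\ref{exchange} this says $g_1=x\,\tau g_{-1}\tau^{-1}$. Therefore, for all $m\in\mathbb Z$,
\[
g_{m+2}=g_mg_1g_1=x\;g_m\,(g_1\tau g_1^{-1})\,\tau^{-1}\sim x\,g_m=g_m\cdot(xI)\sim g_m .
\]
Here Lemma~\ref{homotopy} removes the two null-homotopic factors, and $xI\in GL_2(\Lambda_x)$. So $g_m$ has period
$2=2!$ up to $\sim$. For $m=0$ we find $g_2\sim1$: the module $P(u_0^2,u_1,u_2)$ is free over every ring, which is
Suslin's theorem for $(n,E)=(2,2)$. Moreover $M(g_m)^*\cong M(g_{-m}(b,a))\cong M(g_{-m})\cong M(g_m)$ by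
Proposition~\ref{exchange} and periodicity, so these modules are self dual.
\end{example}

The identity $g_1=x\,\tau g_{-1}\tau^{-1}$ used that a $2\times2$ matrix and its adjugate have scalar sum. For larger $n$ we
have no such formula, and we take the period from Suslin's theorem instead.

\section{Periodicity}\label{period}

\begin{proposition}\label{periodic}
$g_{m+n!}\sim g_m$ for all $m\in\mathbb Z$.
\end{proposition}
\begin{proof}
Let $N=n!$. By Suslin's theorem (ii), with exponents $(N,1,\dots,1)$, and Lemma~\ref{clutching}, the module $M(g_N)\cong P_\Lambda(x^N,a)$ is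
free. So $g_N\sim1$, that is,
\[
g_N=h_2h_1,\qquad h_2\in GL_n(\Lambda_s),\quad h_1=h_1(x;a,b)\in GL_n(\Lambda_x).
\]
In $g_{N+m}=g_Ng_m=h_2h_1g_m$ the factor $h_2$ can be removed, but $h_1$ stands on the wrong side of $g_m$. What
helps is that $h_1$ lives over a polynomial ring, by (\ref{poly}): up to a null-homotopic factor it equals its value at any
fixed point $(a,b)$ with coordinates in $\mathbb Z$. We choose a point where $s=1$. There $h_2$ can be evaluated as well, and
the equation $g_N=h_2h_1$ then determines the value of $h_1$ up to a left factor in $GL_n(\mathbb Z[x])$.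

\emph{Evaluation.} Let $\epsilon_1=(1,0,\dots,0)^t$ and let $\chi:\Lambda\to\mathbb Z[x]$ be the homomorphism with $x\mapsto x$,
$y\mapsto0$, $a\mapsto\epsilon_1$, $b\mapsto\epsilon_1$. As $\chi(s)=1$, it extends to $\Lambda_s\to\mathbb Z[x]$ and to
$\Lambda_x,\Lambda_{xs}\to\mathbb Z[x^{\pm1}]$. Put
\[
\kappa=\chi(h_2)\in GL_n(\mathbb Z[x]),\qquad d=\chi(g_N)=\operatorname{diag}(x^N,1,\dots,1).
\]
Then $d=\kappa\cdot h_1(x;\epsilon_1,\epsilon_1)$.

\emph{Contraction.} Substituting in the polynomial entries of $h_1$ and $h_1^{-1}$, we obtain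
\[
h(T)=h_1\bigl(x;\,(1-T)\epsilon_1+Ta,\,(1-T)\epsilon_1+Tb\bigr)\in GL_n(\Lambda_x[T]),\qquad h(0)=\kappa^{-1}d,\quad h(1)=h_1 .
\]
So $\eta=h(0)^{-1}h(1)$ is null-homotopic, by way of $\eta(T)=h(0)^{-1}h(T)$, and $h_1=\kappa^{-1}d\,\eta$. Now
\[
g_{N+m}=h_2\,h_1\,g_m\ \sim\ h_1\,g_m=\kappa^{-1}d\,\eta\,g_m\ \sim\ d\,\eta\,g_m\ \sim\ d\,g_m .
\]
The first step uses $h_2\in GL_n(\Lambda_s)$, the second that $\kappa\in GL_n(\mathbb Z[x])$ comes from $GL_n(\Lambda_s)$, and the
third is Lemma~\ref{homotopy}.

\emph{Removing $d$.} Since $n$ divides $N=n!$, we can write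
\[
d=x^{N/n}\delta,\qquad \delta=\operatorname{diag}\bigl(x^{N-N/n},x^{-N/n},\dots,x^{-N/n}\bigr).
\]
The matrix $\delta$ is the product, over $j=2,\dots,n$, of the diagonal matrices with $r=x^{N/n}$ in place $1$, $r^{-1}$ in
place $j$ and $1$ elsewhere. By Whitehead's lemma each of these is a product of elementary matrices: in the two rows and
columns concerned,
\[
\begin{pmatrix}r&0\\0&r^{-1}\end{pmatrix}=W(r)W(-1),\qquad
W(r)=\begin{pmatrix}1&r\\0&1\end{pmatrix}\begin{pmatrix}1&0\\-r^{-1}&1\end{pmatrix}\begin{pmatrix}1&r\\0&1\end{pmatrix}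
=\begin{pmatrix}0&r\\-r^{-1}&0\end{pmatrix}.
\]
An elementary matrix is null-homotopic (multiply its off-diagonal entry by $T$), so $\delta$ is null-homotopic. (For
$n=1$ we have $\delta=1$.) By Lemma~\ref{homotopy},
\[
d\,g_m=x^{N/n}\,\delta\,g_m\ \sim\ x^{N/n}g_m=g_m\cdot(x^{N/n}I)\ \sim\ g_m,
\]
because $x^{N/n}I\in GL_n(\Lambda_x)$.
\end{proof}

\section{Proof of Theorems \ref{A} and \ref{B}}\label{proofs}

Let $u$ be a unimodular row over a ring $A$. By (\ref{prod}) we have $P_A(u^e)\cong P_A(u_0^E,u_1,\dots,u_n)$, and this is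
obtained from $P_\Lambda(x^E,a)\cong M(g_E)$ by a base change $\Lambda\to A$. The same base change takes $M(g_F)$ to a module
isomorphic to $P_A(u^f)$, and it commutes with duals. So it suffices to compare these modules over $\Lambda$.

\begin{proof}[Proof of Theorem \ref{B}]
(1) If $E\equiv F\bmod n!$, then $g_E\sim g_F$ by Proposition~\ref{periodic}, so $M(g_E)\cong M(g_F)$.

(2) Let $n$ be even and $-E\equiv F\bmod n!$. Duality for $M(g)$ and (\ref{add}), then
Proposition~\ref{exchange}, then Proposition~\ref{periodic} give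
\[
M(g_E)^*\cong M\bigl(g_{-E}(b,a)\bigr)\cong M\bigl(g_{-E}(a,b)\bigr)\cong M(g_F). \qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem \ref{A}]
For odd $n$ every $P(u^e)$ is self dual by (i), or by Proposition~\ref{odd}. For even $n$ the hypothesis $2E\equiv0\bmod n!$
is that of Theorem~\ref{B}(2) with $f=e$.
\end{proof}

\section{Spheres: proof of Theorem \ref{C}}\label{sphere}

Let $R$ be a ring with $A_n\subset R\subset C$, where $C=\mathbb C(S^{2n+1})$. The row $z$ is unimodular over $R$ because
$\sum\bar z_\nu z_\nu=1$. The implications ``$\Leftarrow$'' are Theorem~\ref{B}; for the dual statement with $n$ odd,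
combine Proposition~\ref{odd} with Theorem~\ref{B}(1): $P_R(z^e)^*\cong P_R(z^e)\cong P_R(z^f)$ if $E\equiv F\bmod n!$.

For ``$\Rightarrow$'' we extend scalars to $C$. A unimodular row $v$ over $C$ is a nowhere zero continuous map
$S^{2n+1}\to\mathbb C^{n+1}$. Let $\deg v$ be the degree of $v/|v|:S^{2n+1}\to S^{2n+1}$.

\begin{lemma}\label{degree}
If $P_C(v)\cong P_C(w)$, then $\deg v\equiv\deg w\bmod n!$.
\end{lemma}
\begin{proof}
\emph{The rows lie in one orbit.} Write $C^{n+1}=Cv\oplus Q=Cw\oplus Q'$. Then $Q\cong P_C(v)\cong P_C(w)\cong Q'$.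
Combining $v\mapsto w$ with an isomorphism $Q\cong Q'$, we get $\gamma\in GL_{n+1}(C)$ with $\gamma v=w$. Thus $\gamma$ is a
map $S^{2n+1}\to G$, where $G=GL_{n+1}(\mathbb C)$.

\emph{The degree of $\gamma v$.} Let $\mu:G\times S^{2n+1}\to S^{2n+1}$, $\mu(\rho,c)=\rho c/|\rho c|$, let $\epsilon_0$ be
the first standard basis vector and $\operatorname{ev}(\rho)=\mu(\rho,\epsilon_0)$. Let $\sigma$ generate
$H^{2n+1}(S^{2n+1};\mathbb Z)$. As $G$ is connected, the K\"unneth formula gives
\[
H^{2n+1}(G\times S^{2n+1};\mathbb Z)=H^{2n+1}(G;\mathbb Z)\otimes1\ \oplus\ \mathbb Z\,(1\otimes\sigma).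
\]
Restriction to $G\times\{\epsilon_0\}$ detects the first summand and kills the second, and there $\mu$ becomes
$\operatorname{ev}$. Restriction to $\{1\}\times S^{2n+1}$ detects the second summand and kills the first, and there $\mu$ becomes
the identity. So $\mu^*\sigma=\operatorname{ev}^*\sigma\otimes1+1\otimes\sigma$. Pulling back along $(\gamma,v/|v|)$ we get
\[
\deg(\gamma v)=\deg(\operatorname{ev}\circ\gamma)+\deg v .
\]

\emph{The correction is divisible by $n!$.} As $G$ is connected, multiplying $\gamma$ on the left by a constant matrix does not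
change $\deg(\operatorname{ev}\circ\gamma)$, so we may assume that $\gamma$ maps a base point to $1$. Since $G$ is homotopy equivalent
to $U(n+1)$, the integer $\deg(\operatorname{ev}\circ\gamma)$ lies in the image of
$\pi_{2n+1}(U(n+1))\to\pi_{2n+1}(S^{2n+1})=\mathbb Z$. The fibration $U(n)\to U(n+1)\to S^{2n+1}$, whose projection is
evaluation at $\epsilon_0$, gives the exact sequence
\[
\pi_{2n+1}(U(n+1))\to\mathbb Z\to\pi_{2n}(U(n))\to\pi_{2n}(U(n+1))=0 ,
\]
and $\pi_{2n}(U(n))\cong\mathbb Z/n!$ by Bott. So the image is $n!\,\mathbb Z$.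
\end{proof}

\begin{proof}[Proof of Theorem \ref{C}]
\emph{$\deg(z^e)=E$.} The map $\Phi:\mathbb C^{n+1}\to\mathbb C^{n+1}$, $(z_\nu)\mapsto(z_\nu^{e_\nu})$, has only $0$ over $0$. So
the degree of $\Phi/|\Phi|$ on the unit sphere is the number of preimages in the unit ball, counted with sign, of a regular
value near $0$. A point $(\omega_\nu)$ with all $\omega_\nu\neq0$ is a regular value. It has $E$ preimages, given by
$z_\nu^{e_\nu}=\omega_\nu$, and they lie in the ball if the $\omega_\nu$ are small. All signs are $+$ because $\Phi$ is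
holomorphic.

\emph{The dual.} The row $w=\overline{z^e}/|z^e|^2$ satisfies $w^tz^e=1$, so $P_C(z^e)^*\cong P_C(w)$ by
Lemma~\ref{dualrow}. Complex conjugation on $\mathbb C^{n+1}=\mathbb R^{2n+2}$ has determinant $(-1)^{n+1}$, so
$\deg w=(-1)^{n+1}E$.

Now Lemma~\ref{degree} applies. If $P_R(z^e)\cong P_R(z^f)$, then $E\equiv F\bmod n!$. If $P_R(z^e)^*\cong P_R(z^f)$, then
$(-1)^{n+1}E\equiv F\bmod n!$. This proves the two equivalences. Every residue class modulo $n!$ contains a positive integer
$E$, the product of the exponents $(E,1,\dots,1)$; so there are exactly $n!$ classes, with duality acting as stated. For $n$ even and $f=e$, the second equivalence says that $P_R(z^e)$ is self dual if and only if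
$2E\equiv0\bmod n!$.
\end{proof}

\begin{remark}[Where evenness of $n$ enters]
Proposition~\ref{exchange} is the only step in the proof of Theorem~\ref{B} that needs $n$ even, and its conclusion
$g_m(b,a)\sim g_m(a,b)$ fails for odd $n\ge3$ and $m=-1$. Indeed, if $g_{-1}(b,a)\sim g_{-1}(a,b)$ held for such an $n$, then the
argument for Theorem~\ref{B}(2) with $E=1$ would give $P(z)^*\cong P(z^f)$ over $A_n$ with
$f=(n!-1,1,\dots,1)$. By Theorem~\ref{C} this would mean $1\equiv-1\bmod n!$, which is false. The moves themselves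
show a difference of sign. On $\mathbb Z^{2n}$, the substitutions $(\alpha,\beta)\mapsto(\alpha+S\beta,\beta)$,
$(\alpha,\beta)\mapsto(\alpha,\beta+S\alpha)$ and, for $L\in GL_n(\mathbb Z)$, $(\alpha,\beta)\mapsto(L\alpha,(L^{-1})^t\beta)$ have determinant $1$, whereas the
exchange $(\alpha,\beta)\mapsto(\beta,\alpha)$ has determinant $(-1)^n$. For odd $n$ exchanging $a$ and $b$ instead reverses the sign of
the index: Proposition~\ref{odd} says that $M(g_m)^*\cong M(g_m)$, that is, $g_{-m}(b,a)\sim g_m(a,b)$, for $m\ge1$.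
\end{remark}

\begin{thebibliography}{9}
\bibitem{Quillen} Quillen, Invent. Math. \textbf{36} (1976).
\bibitem{SFM} \emph{Some Stably Free Modules Which Are Not Self Dual},
\texttt{http://www.math.uchicago.edu/\%7eswan/stablyfree.pdf}.
\end{thebibliography}

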